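# PATHWIDTH parameterized by a feedback vertex set: no polynomial kernel

## Packing many 3-SAT formulas into one pathwidth instance

The PATHWIDTH problem asks, for a graph $G$ and an integer $k$, whether $G$ has pathwidth at most $k$. We study it with a hint attached: the input is $(G,k,S)$, where $S\subseteq V(G)$ is a *feedback vertex set*, meaning that $G-S$ is a forest, and the parameter is $|S|$. Throughout, $T_h$ is the complete ternary tree of height $h$ (every non-leaf has three children, every leaf has depth $h$).

**Theorem 1.** 3-SAT cross-composes into PATHWIDTH parameterized by a given feedback vertex set $S$. In the instances produced from $t$ formulas, $G-S$ is a complete ternary tree of height $\log_2 t+1$, where $t$ has first been rounded up to a power of two (at least $2$). Hence, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$, PATHWIDTH parameterized by the size of a given feedback vertex set has no polynomial kernel, and not even a polynomial compression into an arbitrary language. This holds even if $G-S$ is a single complete ternary tree.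

In plain words: suppose $G$ is a tree plus a small set $S$. Can we always shrink $(G,k,S)$ in polynomial time to an equivalent instance whose size is polynomial in $|S|$? The answer is no, under the stated assumption. The reason is that the tree can store exponentially many (in $|S|^{c}$, for some constant $c>0$) independent formulas, and the question "is the pathwidth at most $k$?" computes their OR.

For context, here are three facts around the question, which comes from the paper *Kernel Bounds for Structural Parameterizations of Pathwidth* (https://pure.tue.nl/ws/portalfiles/portal/48172888/1207.4900v1). The related TREEWIDTH problem, with the same parameter, has a kernel with $\mathcal O(|S|^4)$ vertices. PATHWIDTH has polynomial kernels when parameterized by the size of a vertex cover, and by the vertex deletion distance to a disjoint union of stars. And unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$, it has no polynomial kernel when parameterized by the vertex deletion distance to a single clique. Theorem 1 places feedback vertex sets on the negative side.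

## Path decompositions, kernels, cross-composition

**Definition (path decomposition).** A path decomposition of $G$ is a finite sequence of vertex sets $(B_i)_{i\in I}$, called bags, with $I$ an interval of integers, such that every vertex lies in a bag, both ends of every edge lie in a common bag, and for each vertex the indices of the bags containing it form an interval. Bags may be empty. We have $\mathrm{pw}(G)\le k$ if and only if some path decomposition has all bags of size at most $k+1$.

For example, the star with centre $r$ and leaves $1,2,3$ has the decomposition $\{r,1\},\{r,2\},\{r,3\}$, so its pathwidth is at most $1$. A cycle is not a forest, but any one of its vertices is a feedback vertex set.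

I will use three standard facts constantly.

* (P1) If $v\in B_i\cap B_m$ and $i\le j\le m$, then $v\in B_j$. This is the interval condition.
* (P2) The bags that meet a connected subgraph form an interval of indices. Indeed, the intervals of adjacent vertices intersect, and a union of intervals that is connected through such intersections is an interval.
* (P3) Every clique lies in some bag. The intervals of its vertices intersect pairwise. Take the vertex whose interval starts last; its first bag lies in all the other intervals.

**Definition (kernel, compression).** A polynomial kernel for our problem is a polynomial-time algorithm mapping each $(G,k,S)$ to an instance $(G',k',S')$ of the same problem, with $S'$ a feedback vertex set of $G'$, such that the two have the same answer and the size of $(G',k',S')$ is bounded by a polynomial in $|S|$. A polynomial compression is the same, except that the output is a string $y$ of length polynomial in $|S|$ and the answer is preserved in the sense that $y$ belongs to some fixed language. A kernel is a compression, so ruling out compressions is stronger.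

**Definition (polynomial equivalence relation).** This is an equivalence relation on strings such that equivalence of $x$ and $y$ is decidable in time polynomial in $|x|+|y|$, and any finite set of strings meets at most polynomially many classes, as a function of the maximum length of its members. Example: "same length".

**Definition (cross-composition).** A language $L$ cross-composes into a parameterized problem $P$ if there are a polynomial equivalence relation $R$ and an algorithm that maps $t$ $R$-equivalent strings $x_1,\dots,x_t$, in time polynomial in $\sum|x_i|$, to one instance of $P$ that is a yes-instance if and only if some $x_i\in L$, and whose parameter is bounded by a polynomial in $\max|x_i|+\log t$. (Strings are taken to be non-empty, so $t\le\sum|x_i|$.)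

For example, let $P$ ask for a path on $k$ vertices, with parameter $k\le|V|$. Let two inputs be equivalent if they have the same $k$ (with malformed strings in a class of their own). Given graphs $G_1,\dots,G_t$ with the same $k$, their disjoint union has a path on $k$ vertices if and only if some $G_i$ has one, and the parameter $k$ did not grow.

The theorem we rely on is from Bodlaender, Jansen, Kratsch, *Kernelization lower bounds by cross-composition*, SIAM J. Discrete Math. 28 (2014): if an NP-hard language cross-composes into $P$, then $P$ has no polynomial kernel or compression unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. So the second half of Theorem 1 follows from the first, and everything reduces to building one graph.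

## Why unions and independent leaves fail

Disjoint union, which worked for paths, is the first thing to try. It fails at once: decompositions of the parts can be concatenated, so $\mathrm{pw}(G_1\cup\dots\cup G_t)\le k$ holds if and only if *all* $G_i$ satisfy it. We get AND instead of OR. Moreover, the feedback vertex sets add up.

The second thing to try is to put everything about the variables into $S$, shared by all formulas, and to spend on formula $\varphi_u$ only a vertex $y_u$ of the forest, adjacent to a set $N_u\subseteq S$ that encodes $\varphi_u$. Think of a path decomposition as a timeline, and suppose that $S$ forces a moment $v$ such that a formula whose vertex has not appeared by time $v$ is *checked*, while a formula whose vertex is already past is not. Suppose also that $S$ fills all but $r$ positions of each bag up to $v$. We want precisely this: all formulas but one can be disposed of before $v$, and at least one cannot.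

Independent vertices $y_u$ cannot do this. If $r=0$, none of them fits before $v$, so all formulas are checked (AND again). If $r\ge1$, they can all pass through one free position, one after another, and nothing is checked. There is no $r$ in between. So the forest must have a shape for which some room $r$, polylogarithmic in $t$, is enough for all formulas but one and never enough for all.

## Complete ternary trees under limited room

Write the vertices of $T_h$ as the strings of length at most $h$ over $\{1,2,3\}$. The empty string is the root, and $v1,v2,v3$ are the children of $v$.

**Definition (real leaf).** A real leaf of $T_h$ is a string in $\{1,2\}^h$. So $T_h$ has $2^h$ real leaves.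

Let us try small heights, giving the tree room $h$ in an initial segment $K$ of the bags. In $T_0$, room $0$ means that the only vertex does not occur. In $T_1$, with root $r$, room $1$ allows the start $\{1\}$, followed outside $K$ by $\{1,r\},\{r,2\},\{r,3\}$. Could leaves $1$ and $2$ both occur within bags of size at most $1$? Say $1$ occurs first and let $m$ be its last bag. The rest of the tree is connected, shares a bag with $1$ (at index at most $m$), and occurs later with $2$, so by (P2) it meets bag $m$. Then bag $m$ has two vertices, a contradiction. In $T_2$, room $2$ allows
$$\{1,11\},\{1,12\},\{1,13\},\{1,r\},\{r,21\},$$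
after which we leave $K$ with $\{r,21,2\},\{r,2,22\},\{r,2,23\},\{r,3,31\},\{r,3,32\},\{r,3,33\}$. The real leaves $11,12,21$ have occurred in $K$; the real leaf $22$ has not.

Why three children, when we only care about strings over $\{1,2\}$? The complete binary tree of height $2$ has the decomposition $\{1,11\},\{1,12\},\{1,r\},\{r,2\},\{2,21\},\{2,22\}$ with all bags of size $2$. With room $2$ everything fits. The third child is what prevents this.

**Lemma 1 (selection lemma).** Let $(B_i)_{i\in I}$ be a path decomposition of $T_h$, and let $K$ be an initial segment of $I$ (possibly empty or all of $I$) with $|B_i|\le h$ for all $i\in K$. Then some real leaf is in no bag $B_i$ with $i\in K$. In particular (take $K=I$), every path decomposition of $T_h$ has a bag with at least $h+1$ vertices.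

*Proof.* The second sentence follows from the first at the same height: if all bags had at most $h$ vertices, then with $K=I$ some real leaf would be in no bag at all. We prove the first sentence by induction on $h$. For $h=0$ the bags in $K$ are empty, so the unique vertex, which is a real leaf, is in none of them.

Let $h\ge1$, and let $A_1,A_2,A_3$ be the subtrees rooted at the children of the root. Each is a copy of $T_{h-1}$.

**Step 1: at most one $A_x$ has a bag in $K$ containing at least $h$ of its vertices.** The purpose is to find, among $A_1$ and $A_2$, a subtree that only ever gets room $h-1$. A bag in $K$ with at least $h$ vertices of $A_x$ has exactly $h\ge1$ vertices, all in $A_x$. Suppose two subtrees $A,A'$ have such bags. These bags are non-empty and disjoint, so they have different indices; say $B_i\subseteq A$, $B_{i'}\subseteq A'$ with $i<i'$, both in $K$. The graph $T_h-A'$ is connected (it contains the root and the other two subtrees), meets $B_i$ and misses $B_{i'}$. By (P2) it occurs only in bags of index less than $i'$.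

Let $A''$ be the third subtree. By the induction hypothesis (second sentence, height $h-1$), some bag $B_{i''}$ contains at least $h$ vertices of $A''$. Since $A''\subseteq T_h-A'$, we have $i''<i'$, so $i''\in K$ because $K$ is an initial segment. Hence $|B_{i''}|\le h$ and $B_{i''}\subseteq A''$; in particular $i''\ne i$.

If $i''<i$, then $T_h-A$ is connected, meets $B_{i''}$ (in $A''$) and $B_{i'}$ (in $A'$), but misses $B_i$, although $i''<i<i'$. This contradicts (P2). If $i<i''$, then $T_h-A''$ is connected, meets $B_i$ (in $A$) and $B_{i'}$ (in $A'$), but misses $B_{i''}$, although $i<i''<i'$. This again contradicts (P2).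

**Step 2: descend.** By Step 1 there is $x\in\{1,2\}$ such that every bag in $K$ contains at most $h-1$ vertices of $A_x$. Apply the induction hypothesis to $(B_i\cap A_x)_{i\in I}$. It gives a real leaf of $A_x$ that is in no bag of $K$. Its string is $x$ followed by a string in $\{1,2\}^{h-1}$, so it is a real leaf of $T_h$. $\square$

**Lemma 2.** $T_h$ has a path decomposition with the root in every bag and all bags of size at most $h+1$.

*Proof.* For $h=0$ take one bag. For $h\ge1$, concatenate such decompositions of the three child subtrees (bags of size at most $h$, each containing the corresponding child) and add the root to every bag. $\square$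

Lemma 1 is the selection mechanism. With room $\rho$, the tree $T_\rho$ has to leave one real leaf for later. A schedule that starts by processing the siblings along a root–leaf path can make this postponed leaf any one we like, and we will see this in detail.

## A timeline with three moments

Before the definitions, here is what the vertices of $S$ are supposed to enforce. There will be three moments $a<c<v$ on the timeline, given by large cliques that must sit in bags.

*Assignment.* For every literal $\ell$ there is a huge clique containing a set $W_\ell$. It is too large to sit between $a$ and $v$, so it sits left of $a$ or right of $v$. Counting will force exactly one literal of each variable to be left; the left literals form the assignment $X$.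

*Memory.* For every triple $\tau$ of variables and each of the eight assignments $\sigma$ of $\tau$, there are vertices $e_{\tau,s,\sigma}$ (with $s$ a copy number), all present at moment $a$. Such a vertex is tied to the cliques of the literals in $\sigma$. So it can disappear by time $v$ only if all literals of $\sigma$ are left, that is, if $\sigma=X|_\tau$.

*Checking.* The real leaves belonging to $\varphi_u$ are adjacent to the set $N_u$ of those $e_{\tau,s,\sigma}$ for which $\sigma$ falsifies a clause of $\varphi_u$. If such a leaf is postponed beyond $v$, all of $N_u$ must still be present at $v$. At moment $v$ a large set $\Delta$ of new vertices has to be present, so many $e$'s must have disappeared. Those that disappeared have the form $e_{\tau,s,X|_\tau}$ and are not in $N_u$. If this happens for every $\tau$, then $X$ falsifies no clause of $\varphi_u$.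

The first version of this idea takes $\Delta$ to be just a large set of new vertices. It breaks at the interaction with the tree: an $e$ that disappears early frees a position, so the tree gets more than $\rho$ positions, and Lemma 1 no longer applies. The repair is to *compensate*: each $e_{\tau,s,\sigma}$ is made adjacent to a vertex $\delta_{\tau,s}\in\Delta$, so that whenever it disappears before $v$, the vertex $\delta_{\tau,s}$ must already be there and takes its place. A second problem is that at $v$ the tree may use few of its $\rho$ positions, so that up to $\rho$ of the required disappearances can be skipped. The repair is to use $\rho+1$ copies of everything per triple. After the first half of the proof we will verify, with explicit decompositions, that the reduction is wrong without either repair.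

## The graph $G$

**Formulas.** An instance of 3-SAT here is a 3-CNF formula in which every clause has three distinct variables. This version is NP-hard: a shorter clause $C$ can be replaced by $C\vee y$ and $C\vee\neg y$ with a new variable $y$, repeatedly. Two valid strings are equivalent if their formulas have the same number $n\ge3$ of variables, where $n$ is written in unary. All malformed strings form one further class. This is a polynomial equivalence relation: strings of length at most $m$ meet at most $m+1$ classes. For malformed strings, we replace each by the formula $\psi$ consisting of all eight clauses on $x_1,x_2,x_3$, which is unsatisfiable, and proceed with $n=3$; this produces a no-instance, as it should. By repeating formulas we may assume that there are $t=2^p$ of them, with $p\ge1$. We index them as $\varphi_u$, $u\in\{1,2\}^p$, over the variables $x_1,\dots,x_n$.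

**Numbers.** Let $\rho=p+1$, $\lambda=\rho+1$ and $L=\binom n3$. Here $\rho$ is the room of the tree, $\lambda$ the number of copies, and $L$ the number of triples.

**Vertices of $S$.**

* For every 3-subset $\tau$ of the variables and every $s\in\{1,\dots,\lambda\}$, the pair $(\tau,s)$ is a *block*. It has one vertex $\delta_{\tau,s}$ and eight vertices $e_{\tau,s,\sigma}$, where $\sigma$ ranges over the eight sets consisting of one literal of each variable of $\tau$. Let $E$ be the set of all $e$'s and $\Delta$ the set of all $\delta$'s, so $|E|=8L\lambda$ and $|\Delta|=L\lambda$.
* Let $\mu=|E|+1$. For each of the $2n$ literals $\ell$ there is a set $F_\ell$ of $\mu$ vertices. Put $F=\bigcup_\ell F_\ell$ and $Q=E\cup F$.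
* There are sets $Y,Z$ with $|Y|=|Z|=\rho+1$.
* The target $k$ is defined by
$$k+1=|Q|+|Z|+\rho=2n\mu+|E|+2\rho+1.\qquad(1)$$
* For each literal $\ell$ of the variable $x_j$ there is a set $W_\ell$ with
$$|W_\ell|=k+1-j\mu-|E|=(2n-j)\mu+|Z|+\rho.\qquad(2)$$

All these sets are pairwise disjoint. With $E_\ell=\{e_{\tau,s,\sigma}:\ell\in\sigma\}$, make each of the following sets a clique.

* (E1) $Q\cup Y$
* (E2) $Q\cup Z$
* (E3) $F\cup\Delta\cup Z$
* (E4) each pair $\{e_{\tau,s,\sigma},\delta_{\tau,s}\}$
* (E5) $W_\ell\cup F_\ell\cup E_\ell$ for each literal $\ell$

**The tree.** Let $T=T_\rho$. Every vertex of $T$ is adjacent to all of $Z$. The real leaves of $T$ are $u1,u2$ for $u\in\{1,2\}^p$, and both $u1$ and $u2$ are also adjacent to all of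
$$N_u=\{e_{\tau,s,\sigma}:\ \{\neg\ell:\ell\in\sigma\}\text{ is a clause of }\varphi_u\}.$$
There are no other edges. For example, if $x_1\vee\neg x_2\vee x_3$ is a clause of $\varphi_u$, then $N_u$ contains, for all $s$, the vertex with $\tau=\{x_1,x_2,x_3\}$ and $\sigma=\{\neg x_1,x_2,\neg x_3\}$, the assignment falsifying this clause.

Write an assignment as the set $X$ of its true literals, and let $X|_\tau$ be its restriction to $\tau$. A clause with variable set $\tau$ is falsified by $X$ exactly when it equals $\{\neg\ell:\ell\in X|_\tau\}$. Since every clause has exactly three distinct variables,
$$X\text{ satisfies }\varphi_u\iff e_{\tau,s,X|_\tau}\notin N_u\text{ for all }\tau.\qquad(3)$$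
Membership in $N_u$ does not depend on $s$, so on the right of (3) it does not matter which $s$ is used for which $\tau$.

**Size.** We have $G-S=T$, so $S$ is a feedback vertex set. Since $\mu=O(n^3p)$, the set $Q$ has $O(n^4p)$ vertices, and the $2n$ sets $W_\ell$ have $O(n\mu)=O(n^4p)$ vertices each. So $|S|=O(n^5p)$, which is polynomial in $n+\log t$, while $|T|\le3^{p+2}=9\,t^{\log_23}$ is polynomial in $t$. Because $n$ is in unary, the construction takes polynomial time. The tree has height $\rho=p+1=\log_2t+1$. To prove Theorem 1, it remains to show that $\mathrm{pw}(G)\le k$ if and only if some $\varphi_u$ is satisfiable.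

## From a satisfying assignment to a decomposition

Let $X=\{\ell_1,\dots,\ell_n\}$ satisfy $\varphi_u$, with $\ell_j$ a literal of $x_j$. Put $\ell'_j=\neg\ell_j$.

**Step 1: notation along the selected path.** The purpose is to name what is processed before and after the check. For $0\le d\le p$ let $a_d$ be the prefix of $u$ of length $d$; so $a_0$ is the root and $a_p=u$. For $d<p$ let $r_d=a_d(3-u_{d+1})$ be the sibling of $a_{d+1}$ among the children of $a_d$ numbered $1,2$, and let $U_d$ be the subtree rooted at $r_d$, which has height $\rho-d-1$. Besides $a_0,\dots,a_p$ and the trees $U_d$, the tree $T$ consists of the subtrees rooted at $a_d3$ ($d<p$) and the leaves $u1,u2,u3$; call these the *remaining pieces*.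

Enumerate the blocks as $b_1,\dots,b_{L\lambda}$. Let $\delta_g$ be the $\delta$-vertex of $b_g$ and, if $b_g=(\tau,s)$, let $e_g=e_{\tau,s,X|_\tau}$. Put $E'=E\setminus\{e_1,\dots,e_{L\lambda}\}$ and $F'=\bigcup_jF_{\ell'_j}$.

**Step 2: the bags.** We list six phases, to be concatenated, and check each bag size against (1) and (2).

1. For $j=1,\dots,n$ the bag $W_{\ell_j}\cup F_{\ell_1}\cup\dots\cup F_{\ell_j}\cup E$. Its size is $|W_{\ell_j}|+j\mu+|E|=k+1$.
2. The bag $Q\cup Y$. Its size is $|Q|+\rho+1\le k+1$.
3. Bags $Q\cup Z\cup C$, where $C$ runs through the following sequence. For $d=0,\dots,p-1$: first the sets $\{a_0,\dots,a_{d-1}\}\cup D$, with $D$ running through the bags of a decomposition of $U_d$ as in Lemma 2; here $|D|\le\rho-d$, so $|C|\le d+(\rho-d)=\rho$. Then the set $C=\{a_0,\dots,a_d,r_d\}$, of size $d+2\le p+1=\rho$. So every bag has size at most $|Q|+|Z|+\rho=k+1$.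
4. For $g=1,\dots,L\lambda$ the bag
$$F\cup Z\cup\{a_0,\dots,a_{p-1}\}\cup(E\setminus\{e_1,\dots,e_{g-1}\})\cup\{\delta_1,\dots,\delta_g\}.$$
Its size is $|F|+|Z|+p+(|E|-g+1)+g=|F|+|Z|+|E|+p+1=k+1$.
5. Bags $F'\cup E'\cup Z\cup\{a_0,\dots,a_p\}\cup C'$, where $C'$ runs through the bags of decompositions, as in Lemma 2, of the remaining pieces, one piece after another. A subtree rooted at $a_d3$ has height $\rho-d-1$, so $|C'|\le\rho$. The size is at most $n\mu+|E|+|Z|+(p+1)+\rho=n\mu+|E|+|Z|+2\rho$. This is at most $k+1=2n\mu+|E|+|Z|+\rho$, because $n\mu\ge\mu>8\lambda>\rho$.
6. For $j=n,n-1,\dots,1$ the bag $W_{\ell'_j}\cup F_{\ell'_1}\cup\dots\cup F_{\ell'_j}\cup E'$. Its size is at most $|W_{\ell'_j}|+j\mu+|E|=k+1$.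

Phase 4 shows why the tree has height $p+1$ and not $p$. In this schedule the path $a_0,\dots,a_{p-1}$ occupies $p$ positions of the room $\rho=p+1$ while the checking takes place, and the exchange of $e_g$ for $\delta_g$ needs one spare position, since both are present in bag $g$.

**Step 3: every vertex occupies a (non-empty) interval of bags.** We go through all vertices.

* Vertices of $E'$ are in all bags. The vertex $e_g$ is in phases 1–3 and in the first $g$ bags of phase 4.
* $F_{\ell_j}$ is present from bag $j$ of phase 1 through the end of phase 4. $F_{\ell'_j}$ is present from phase 2 until the bag with $W_{\ell'_j}$ in phase 6, since in phase 6 the index decreases.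
* $Y$ is in phase 2 only. $Z$ is in exactly phases 3–5. $\delta_g$ is in phase 4 from bag $g$ to the end of the phase. Each $W_\ell$ is in exactly one bag.
* For $d<p$, the vertex $a_d$ is present from the bag with $C=\{a_0,\dots,a_d,r_d\}$ in phase 3 through phase 5. The vertex $a_p$ is in phase 5 only. The vertex $r_d$ is in all bags used for $U_d$ and in the one after them. Every other tree vertex lies in one $U_d$ (and occurs only in the bags for it in phase 3) or in one remaining piece (and occurs only in the bags for it in phase 5).

**Step 4: every edge is in a bag.** We go through all edge types.

* (E1) is in phase 2, and (E2) is in every bag of phase 3, which is non-empty because $p\ge1$. (E3) is in the last bag of phase 4, which contains all of $\Delta$.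
* (E4): $\delta_g$ is together with all eight $e$'s of block $b_g$ in bag $g$ of phase 4, because $e_1,\dots,e_{g-1}$ belong to other blocks.
* (E5) for $\ell_j$ is in bag $j$ of phase 1. For $\ell'_j$ it is in phase 6: each $e_g$ has its $\sigma$ contained in $X$, hence $e_g\notin E_{\ell'_j}$, and so $E_{\ell'_j}\subseteq E'$.
* Tree edges inside the $U_d$, and the edges $a_dr_d$, are in phase 3. All others, namely the edges $a_da_{d+1}$, the edges inside remaining pieces, and the edges joining remaining pieces to $a_0,\dots,a_p$, are in phase 5.
* Tree–$Z$ edges: every bag that contains a tree vertex contains $Z$.
* Leaves $v1,v2$ with $v\in\{1,2\}^p$, $v\ne u$: if $d$ is the length of the longest common prefix of $u$ and $v$, these leaves lie in $U_d$, so they meet $N_v\subseteq Q$ in phase 3.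
* Leaves $u1,u2$: they meet $E'$ in phase 5. By (3), and since $X$ satisfies $\varphi_u$, no $e_g$ is in $N_u$, so $N_u\subseteq E'$.

Only the last item uses that $X$ satisfies $\varphi_u$. Thus $\mathrm{pw}(G)\le k$.

## What breaks without compensation or without copies

With the six phases at hand, we can check that the two repairs announced earlier are needed.

**Remark 1 (without the edges (E4)).** Take $n=6$, $p=1$. Let $\varphi_1$ consist of all eight clauses on $\tau_1=\{x_1,x_2,x_3\}$, and $\varphi_2$ of all eight clauses on $\{x_4,x_5,x_6\}$. Both are unsatisfiable. Nevertheless, if the edges (E4) are omitted, the pathwidth is at most $k$. Here $\rho=2$, $\lambda=3$, $L=20$. Take any $X$, let $u=1$, and use phases 1–3. Let $D$ be the set of those $e_g$ whose triple is not $\tau_1$, so $|D|=57$. Now *immediately* drop $D$ and finish the tree, with bags $F\cup Z\cup(E\setminus D)\cup\{a_0,a_1\}\cup C'$ and $C'$ as in phase 5; their size is at most $|F|+|Z|+|E|-57+2+2\le k+1$. The leaves $u1,u2$ meet $N_1\subseteq E\setminus D$ here, and the leaves of $\varphi_2$ met $N_2$ in phase 3. Then use the bag $F\cup Z\cup\Delta\cup E'$, of size $|F|+|Z|+|E|\le k+1$ since $|E'|=|E|-|\Delta|$, and finally phase 6. Every vertex still occupies an interval,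 and all edges except (E4) are covered. What went wrong is that the dropped vertices gave the tree more than $\rho$ positions before the check, so both formulas escaped.

**Remark 2 (with $\lambda\le\rho$ copies).** Take $n=6$, any $p\ge1$, and let every $\varphi_u$ consist of all eight clauses on $\tau_1=\{x_1,x_2,x_3\}$. Build $G$ with some $1\le\lambda\le\rho$ instead of $\lambda=\rho+1$, with all other formulas unchanged. Again the pathwidth is at most $k$. Take any $X$ and use phases 1 and 2, then the single bag $Q\cup Z$. Enumerate the blocks so that those of $\tau_1$ come last, and exchange $e_g$ for $\delta_g$ as in phase 4, but without tree vertices, for all blocks not of $\tau_1$. Then add the $\lambda$ remaining $\delta$'s *without* dropping anything beyond the $e_g$ of the other triples. The last bag has size $|F|+|Z|+|E|+\lambda\le k+1$. Next, drop $\Delta$ and all $F_{\ell_j}$, and process the whole tree with bags $F'\cup Z\cup E''\cup D$, where $D$ runs through a decomposition as in Lemma 2 and $E''$ is $E'$ together with the $e_g$ of $\tau_1$. The size is at most $n\mu+|Z|+|E|+\rho+1\le k+1$, and all leaves meet $N_u\subseteq E''$. End with phase 6. So all formulas are unsatisfiable, yet the instance is a yes-instance: the tree left its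 $\rho$ positions unused at the check, and they were spent on skipping the triple $\tau_1$.

## From a decomposition to a satisfying assignment

Let $(B_i)$ be a path decomposition of $G$ with $|B_i|\le k+1$ for all $i$. By (P3) and (E1)–(E3) choose indices $a,c,v$ with
$$B_a\supseteq Q\cup Y,\qquad B_c\supseteq Q\cup Z,\qquad B_v\supseteq F\cup\Delta\cup Z.$$

**Claim 1.** After possibly reversing the decomposition, $a<c<v$. Moreover $Z\not\subseteq B_a$.

*Proof.* This fixes the order of the three moments. We have $|Q\cup Y\cup Z|=|Q|+2\rho+2>k+1$ by (1), so $Z\not\subseteq B_a$. Since $Z\subseteq B_c\cap B_v$, (P1) shows that $a$ is not in the closed interval spanned by $c$ and $v$. Reversing if necessary, $a<\min(c,v)$. Suppose $v\le c$. Then $a<v\le c$ and $Q\subseteq B_a\cap B_c$ give $Q\subseteq B_v$. So $B_v\supseteq Q\cup\Delta\cup Z$ and $|Q|+L\lambda+|Z|\le k+1=|Q|+|Z|+\rho$, that is, $L\lambda\le\rho$. This contradicts $\lambda=\rho+1$ and $L\ge1$. $\square$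

Since $F\subseteq B_a\cap B_v$, we conclude that $F\subseteq B_i$ for all $a\le i\le v$.

**Claim 2.** For each literal $\ell$ fix an index $w_\ell$ with $B_{w_\ell}\supseteq W_\ell\cup F_\ell\cup E_\ell$. Then $w_\ell<a$ (we say "$\ell$ is left") or $w_\ell>v$ ("$\ell$ is right"), and for every variable exactly one of its two literals is left.

*Proof.* This reads off an assignment. The index $w_\ell$ exists by (P3). If $a\le w_\ell\le v$, then $B_{w_\ell}$ contains $F$ and $W_\ell$, so by (2)
$$|B_{w_\ell}|\ge2n\mu+(2n-j)\mu+|Z|+\rho\ge2n\mu+n\mu+|Z|+\rho>2n\mu+|E|+|Z|+\rho=k+1,$$
because $\mu>|E|$; a contradiction.

Now fix $j$ and suppose that more than $j$ of the $2j$ literals of $x_1,\dots,x_j$ are left. Among these left literals let $\ell^*$ be one with $w_{\ell^*}$ maximal, say a literal of $x_{j^*}$ with $j^*\le j$. For each of these left literals $\ell$ we have $F_\ell\subseteq B_{w_\ell}\cap B_a$ and $w_\ell\le w_{\ell^*}<a$, so $F_\ell\subseteq B_{w_{\ell^*}}$ by (P1). There are at least $j+1$ of them, so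
$$|B_{w_{\ell^*}}|\ge|W_{\ell^*}|+(j+1)\mu=k+1-j^*\mu-|E|+(j+1)\mu\ge k+1+\mu-|E|>k+1,$$
a contradiction. The right side is symmetric: if more than $j$ of these literals were right, take among them one with $w_{\ell^*}$ minimal and use $F\subseteq B_v$ to get $F_\ell\subseteq B_{w_{\ell^*}}$ from $v<w_{\ell^*}\le w_\ell$; the same count applies. So at most $j$ are left and at most $j$ are right, and as there are $2j$ in total, exactly $j$ are left. This holds for every $j=1,\dots,n$. Subtracting the statements for $j-1$ and $j$ shows that exactly one literal of $x_j$ is left. $\square$

The dependence of $|W_\ell|$ on $j$ is what makes the count work prefix by prefix. With all $W_\ell$ of the single size $k+1-n\mu-|E|$, this counting would only say that $n$ of the $2n$ literals are left, which does not exclude that $x_1$ and $\neg x_1$ are both left.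

Let $X$ be the assignment consisting of the left literals.

**Claim 3.** For $a\le i\le v$ call $e\in E$ *finished at $i$* if $e\notin B_i$. If $e=e_{\tau,s,\sigma}$ is finished at $i$, then $\sigma=X|_\tau$ and $\delta_{\tau,s}\in B_i$. Consequently at most one vertex per block is finished at $i$, and $|B_i\cap(Q\cup\Delta)|\ge|Q|$.

*Proof.* This is the compensation: finished vertices agree with $X$ and free no space. Since $e\in B_a$, $e\notin B_i$ and $i\ge a$, all bags containing $e$ have index less than $i$. If some $\ell\in\sigma$ were right, then $e\in E_\ell\subseteq B_{w_\ell}$ with $w_\ell>v\ge i$, a contradiction. So all literals of $\sigma$ are left, $\sigma\subseteq X$, and hence $\sigma=X|_\tau$. By (E4), $\delta_{\tau,s}$ shares a bag with $e$, necessarily of index less than $i$; also $\delta_{\tau,s}\in B_v$ and $i\le v$. By (P1), $\delta_{\tau,s}\in B_i$.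

In block $(\tau,s)$ the only vertex that can be finished is therefore $e_{\tau,s,X|_\tau}$, and if it is, then $\delta_{\tau,s}\in B_i$. So each block contributes at least eight vertices to $B_i\cap(E\cup\Delta)$, which gives $|B_i\cap(E\cup\Delta)|\ge|E|$. Together with $F\subseteq B_i$ we obtain $|B_i\cap(Q\cup\Delta)|\ge|Q|$. $\square$

**Claim 4.** There is $u\in\{1,2\}^p$ with $N_u\subseteq B_v$.

*Proof.* This selects a formula by Lemma 1. Let $J=\{i:Z\subseteq B_i\}$. It is an intersection of intervals, hence an interval; it contains $c$ and $v$ but not $a$. As $a<c$, all indices in $J$ are larger than $a$. The set $Z$ is a clique by (E2), and every vertex of $T$ is adjacent to all of $Z$, so for every vertex or edge of $T$ its vertices together with $Z$ form a clique and lie in a common bag by (P3). The index of this bag is in $J$. Hence $(B_i\cap V(T))_{i\in J}$ is a path decomposition of $T=T_\rho$.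

Let $K=\{i\in J:i\le v\}$, an initial segment of $J$. For $i\in K$ we have $a<i\le v$, so Claim 3 gives $|B_i\cap S|\ge|Q|+|Z|=k+1-\rho$, and therefore $|B_i\cap V(T)|\le\rho$. By Lemma 1 with $h=\rho$, some real leaf $y$ is in no bag with index in $K$. Write $y\in\{u1,u2\}$ with $u\in\{1,2\}^p$.

Let $e\in N_u$. The set $\{e,y\}\cup Z$ is a clique, so it is contained in some $B_i$, and $i\in J$. As $y\in B_i$, we have $i\notin K$, so $i>v$. Now $e\in B_a\cap B_i$ and $a<v<i$ give $e\in B_v$. $\square$

**Step 5: conclude that $X$ satisfies $\varphi_u$.** The purpose of this step is to count at $v$. Take $u$ from Claim 4, and let $f$ be the number of vertices of $E$ finished at $v$. Then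
$$|F|+|\Delta|+|Z|+|E|-f\le|B_v|\le k+1=|F|+|E|+|Z|+\rho,$$
so $f\ge|\Delta|-\rho$. There are $|\Delta|$ blocks, and by Claim 3 at most one vertex per block is finished. So at most $\rho$ blocks have no finished vertex. Each triple $\tau$ has $\lambda=\rho+1$ blocks, so for some $s$ the block $(\tau,s)$ has a finished vertex, which by Claim 3 is $e_{\tau,s,X|_\tau}$. It is not in $B_v$, so by Claim 4 it is not in $N_u$. This holds for every $\tau$, and by (3) the assignment $X$ satisfies $\varphi_u$.

So $\mathrm{pw}(G)\le k$ if and only if some $\varphi_u$ is satisfiable. Together with the size estimates this is a cross-composition, and the theorem of Bodlaender, Jansen and Kratsch completes the proof of Theorem 1. Since all instances produced have $G-S=T_\rho$, the argument applies verbatim to the problem restricted to such instances. $\blacksquare$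

## Other graph classes for $G-S$, and larger parameters

**Corollary 2.** Let $\mathcal C$ be any graph class containing all complete ternary trees (for example forests, bipartite graphs, outerplanar, planar, chordal or perfect graphs, or graphs of treewidth at most $\eta$ for any $\eta\ge1$). Then PATHWIDTH parameterized by the size of a given set $S$ with $G-S\in\mathcal C$ has no polynomial compression unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. This remains true for the parameter $|S|+k+h$, restricted to inputs where $G-S$ is a complete ternary tree (so of maximum degree at most $4$), with $h$ its height.

*Proof.* In the construction $G-S=T_\rho\in\mathcal C$. The quantities $|S|=O(n^5p)$, $k=O(n^4p)$ (from (1)) and $h=p+1$ are all polynomial in $n+\log t$. So the same construction is a cross-composition for each of these parameters, and the cross-composition theorem applies. In a complete ternary tree the root has degree at most $3$ and every other vertex at most $4$. $\square$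

## Trees of logarithmic height

Suppose that $G-S$ is a complete ternary tree of height at most $C\log_2|S|$ for a fixed $C$. Then $|V(G-S)|\le\frac32\cdot3^{C\log_2|S|}$, so $G$ has $O(|S|^{C\log_23}+|S|)$ vertices, and for fixed $C$ the identity is a polynomial kernel. (To bound the encoding of $k$, replace $k$ by $\min\{k,|V(G)|\}$, which does not change the answer.) The degree of the polynomial here grows linearly in $C$. The next theorem says that linear growth cannot be avoided.

**Theorem 3.** Let $d\ge1$ be an integer and $\varepsilon>0$. Unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$, there is no polynomial-time algorithm that maps instances $(G,k,S)$ in which $G-S$ is a complete ternary tree of height at most $(d+\varepsilon)\log_2|S|$ to equivalent instances of some fixed language with $O(|S|^d)$ bits.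

The cross-composition theorem is too coarse for this, so we use the result behind precise polynomial bounds, the Complementary Witness Lemma (Dell and van Melkebeek, J. ACM 61(4), 2014). In an oracle communication protocol, a polynomial-time first player holds the input, and a computationally unbounded second player, who does not see the input, answers its messages; the cost is the number of bits sent by the first player. The lemma states: let $L$ be a language and $t:\mathbb N\to\mathbb N\setminus\{0\}$ polynomially bounded; if deciding whether at least one of $t(s)$ inputs of length at most $s$ belongs to $L$ has an oracle communication protocol of cost $O(t(s)\log t(s))$, then $L\in\mathrm{coNP/poly}$. In particular, this applies if the $t(s)$ inputs can be mapped in polynomial time to one equivalent instance of a fixed language with $O(t(s))$ bits, since the first player can send that instance.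

*Proof of Theorem 3.* Suppose that such an algorithm exists.

**Step 1: choose the language and the number of formulas.** The number $t(s)$ must be large enough to exceed $|S|^d$, yet small enough to keep the tree low. Let $L$ be 3-SAT with formulas on $n\ge3$ variables encoded as bit vectors of length $8\binom n3$, one bit per possible clause. The length determines $n$, and $L$ is NP-complete. For $s\ge8$ let $n\ge3$ be the largest integer with $8\binom n3\le s$, and put
$$p=\left\lceil5\left(d+\tfrac\varepsilon2\right)\log_2n\right\rceil,\qquad t(s)=2^p.$$
As $d,\varepsilon$ are fixed, $t(s)\le2n^{5(d+\varepsilon/2)}$ is polynomially bounded. For $s<8$ put $t(s)=1$; no string of length less than $8$ is in $L$, so the first player answers "no" without communicating.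

**Step 2: build the instance.** We want one pathwidth instance for the OR of $t(s)$ strings. Given $t(s)$ strings of length at most $s$, replace malformed ones by the unsatisfiable formula $\psi$ with all eight clauses on $x_1,x_2,x_3$. All formulas now have at most $n$ variables; add dummy variables so that all have exactly $n$. Apply the construction above to these $t(s)=2^p$ formulas; note $p\ge1$. The resulting $(G,k,S)$ is a yes-instance if and only if at least one of the strings is in $L$.

**Step 3: $|S|^d$ is $O(t(s))$.** This bounds the output of the assumed algorithm. We have $|S|=O(n^5p)$ and $p=O(\log n)$, so $|S|^d=O(n^{5d}(\log n)^d)=O(n^{5d+5\varepsilon/2})=O(t(s))$.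

**Step 4: the tree is low enough.** This checks that the assumed algorithm accepts the instance. By (2) every $|W_\ell|\ge n\mu$, and $\mu\ge8L=8\binom n3$. Hence
$$|S|\ge\sum_\ell|W_\ell|\ge2n\cdot n\mu\ge16n^2\tbinom n3\ge\tfrac{16}{27}n^5,$$
where the last inequality uses $n(n-1)(n-2)\ge\frac29n^3$ for $n\ge3$: the product $(1-\frac1n)(1-\frac2n)$ increases with $n$ and equals $\frac29$ at $n=3$. Since $\frac{27}{16}<2$, we get $5\log_2n\le\log_2|S|+1$. The height of the tree is therefore
$$\rho=p+1\le5\left(d+\tfrac\varepsilon2\right)\log_2n+2\le\left(d+\tfrac\varepsilon2\right)(\log_2|S|+1)+2\le(d+\varepsilon)\log_2|S|.$$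
The last inequality holds as soon as $\frac\varepsilon2\log_2|S|\ge d+\frac\varepsilon2+2$, hence for all sufficiently large $n$. For the finitely many smaller $n$, the first player decides the formulas by brute force in polynomial time and answers without communicating.

**Step 5: conclude.** Here we combine the pieces. For sufficiently large $n$, the assumed algorithm turns $(G,k,S)$ into an equivalent instance of a fixed language with $O(|S|^d)=O(t(s))$ bits. By the Complementary Witness Lemma, $L\in\mathrm{coNP/poly}$. Since $L$ is NP-complete and $\mathrm{coNP/poly}$ is closed under polynomial-time many-one reductions, $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. $\square$
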